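\title{Kunze--Stein groups acting on trees without open orbits on the boundary}

\begin{abstract}
A locally compact group $G$ is a Kunze--Stein group if $L^p(G)*L^2(G)\subset L^2(G)$ for all $1\le p<2$. It was conjectured that a closed vertex-transitive group of automorphisms of a homogeneous tree of degree $r\ge3$ with no open orbit on the boundary is never a Kunze--Stein group. We show that the conjecture is false for every $r\ge4$ and true for $r=3$. Let $1/\kappa(n)$ be the size of the smallest orbit of a vertex stabilizer on the sphere of radius $n$ around that vertex. We prove that a closed vertex-transitive group is Kunze--Stein if it is unimodular and $\sum_n\kappa(n)^{1/2}<\infty$, and that a Kunze--Stein group is unimodular with $\kappa(n)\to0$. For groups with Tits' independence property the two conditions coincide, which determines the Kunze--Stein groups among the Burger--Mozes groups $U(F)$.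
\end{abstract}

\section{Introduction}

Let $G$ be a locally compact group with left Haar measure, and let $f*g(x)=\int_G f(y)g(y^{-1}x)\,dy$. The group $G$ is a \emph{Kunze--Stein group} if $L^p(G)*L^2(G)\subset L^2(G)$ for every $1\le p<2$: for $f\in L^p(G)$ and $g\in L^2(G)$, the integral defining $f*g(x)$ converges for almost every $x$, and $f*g\in L^2(G)$. For $p=1$ the inclusion holds in every group, because left translations are isometries of $L^2(G)$. For compact $G$ it holds for all $p$, because $L^p(G)\subset L^1(G)$. For $G=\mathbb Z$ it fails: if $f$ is the indicator function of $\{0,\dots,N-1\}$, then $\|f*f\|_2$ has order $N^{3/2}$, while $\|f\|_p\|f\|_2=N^{1/p+1/2}$. In a noncompact group the property therefore limits how much a large set can overlap with its translates.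

Let $X$ be the homogeneous tree of degree $r\ge3$, that is, the connected graph without circuits in which every vertex lies on exactly $r$ edges. Let $V$ be its vertex set, $\operatorname{Aut}(X)$ the locally compact group of its isometries, and $\Omega$ its boundary, the compact space of ends (the definitions are recalled in Section~\ref{sec:prelim}). The following results are known. A closed subgroup of $\operatorname{Aut}(X)$ that is transitive on $\Omega$ is a Kunze--Stein group. If $G$ is closed and transitive on $V$, and $G$ is transitive on an open subset of $\Omega$, then $G$ is amenable or Kunze--Stein; if no orbit of $G$ on $\Omega$ is open, then $G$ is not amenable. The following conjecture was posed in \cite{AKS}.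

\begin{quote}
\textbf{Conjecture.} Let $G$ be a closed subgroup of $\operatorname{Aut}(X)$ that is transitive on $V$. If no orbit of $G$ on $\Omega$ is open, then $G$ is not a Kunze--Stein group. Equivalently, among closed vertex-transitive groups the Kunze--Stein groups are exactly those that are transitive on $\Omega$.
\end{quote}

The two extreme cases agree with this guess. The full group $\operatorname{Aut}(X)$ is transitive on $\Omega$ and Kunze--Stein. A discrete vertex-transitive group is countable, so it has no open orbit on $\Omega$, and it is not Kunze--Stein (by Theorem~\ref{thm:nec} below). Large vertex stabilizers favor the property, small ones destroy it, and the conjecture places the threshold at the very top. It lies much lower.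

\begin{theorem}\label{thm:counter}
For every $r\ge4$ there is a closed vertex-transitive subgroup of $\operatorname{Aut}(X)$ that has no open orbit on $\Omega$ and is a Kunze--Stein group.
\end{theorem}

\begin{theorem}\label{thm:three}
For $r=3$, every closed vertex-transitive subgroup of $\operatorname{Aut}(X)$ that is a Kunze--Stein group is transitive on $\Omega$.
\end{theorem}

A group as in Theorem~\ref{thm:counter} is not transitive on $\Omega$, so both forms of the conjecture fail for $r\ge4$. For $r=3$ both hold, by Theorem~\ref{thm:three} and the first known result above. The group in our proof of Theorem~\ref{thm:counter} is easy to describe: choose a set $M$ of edges such that every vertex lies on exactly one edge of $M$, and take all automorphisms that preserve $M$.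

\emph{From now on $G$ is a closed vertex-transitive subgroup of $\operatorname{Aut}(X)$.} Let $d$ be the graph distance on $V$, let $G_w$ be the stabilizer of $w\in V$, and write $\#$ for cardinality. The relevant invariant is
\[
\kappa(n)=\max\Bigl\{\frac1{\#(G_ww')}\ :\ d(w,w')=n\Bigr\},\qquad n\ge0 .
\]
Thus $1/\kappa(n)$ is the size of the smallest orbit of $G_w$ on the sphere of radius $n$ around $w$; by vertex-transitivity it does not depend on $w$. For $\operatorname{Aut}(X)$ the orbit is the whole sphere and $1/\kappa(n)=r(r-1)^{n-1}$ for $n\ge1$. For a discrete group $G_w$ is finite and $1/\kappa(n)\le\#G_w$.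

\begin{theorem}\label{thm:suff}
If $G$ is unimodular and $\sum_{n\ge1}\kappa(n)^{1/2}<\infty$, then $G$ is a Kunze--Stein group. More precisely, normalize Haar measure so that vertex stabilizers have measure $1$, and put
\[
C_0=\Bigl(1+4\sum_{n\ge1}\kappa(n)\Bigr)^{1/2}+2\sum_{n\ge1}\kappa(n)^{1/2}.
\]
Then for $1<p<2$ and $q=p/(p-1)$,
\[
\|f*g\|_2\le C_0^{2/q}\bigl(1-2^{-(1/2-1/q)}\bigr)^{-2}\|f\|_p\|g\|_2 .
\]
\end{theorem}

An automorphism is \emph{hyperbolic} if it translates some bi-infinite geodesic along itself by a nonzero amount.

\begin{theorem}\label{thm:nec}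
If $G$ is a Kunze--Stein group, then $G$ is unimodular and $\kappa(n)\to0$. If $G$ is unimodular and $\kappa(n)\not\to0$, then some hyperbolic $t\in G$ normalizes a compact open subgroup of $G$.
\end{theorem}

So for a unimodular group it is enough that the smallest orbits on spheres grow like $n^{2+\varepsilon}$, and it is necessary that they grow without bound. Unimodularity cannot be traded for faster growth (Example~\ref{ex:oriented}). For groups with Tits' independence property, $\kappa(n)\to0$ forces exponential decay, so the two conditions coincide (Theorem~\ref{thm:indep}); this decides the question for the Burger--Mozes groups $U(F)$ (Theorem~\ref{thm:UF}), among which we find the groups of Theorem~\ref{thm:counter}. For a general unimodular $G$ we do not decide the intermediate case, in which $\kappa(n)\to0$ but $\sum\kappa(n)^{1/2}=\infty$.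

After the preliminaries we prove Theorem~\ref{thm:nec}, which shows why $\kappa$ is the natural invariant (Section~\ref{sec:nec}). Section~\ref{sec:suff} contains the main argument, the proof of Theorem~\ref{thm:suff}. Sections~\ref{sec:indep} and~\ref{sec:three} prove Theorems~\ref{thm:counter} and~\ref{thm:three}.

\section{Stabilizers, Haar measure and ends}\label{sec:prelim}

Two vertices $v,w$ are joined by a unique geodesic segment $[v,w]$, and a path of adjacent vertices is geodesic exactly when it does not backtrack, i.e.\ $x_{k-1}\ne x_{k+1}$ for all $k$. A \emph{ray} is a sequence $(x_k)_{k\ge0}$ of distinct vertices with $x_k,x_{k+1}$ adjacent. Two rays are equivalent if they have infinitely many common vertices; between common vertices both follow the unique geodesic, so equivalent rays agree from some point on, up to a shift of indices. The equivalence classes are the \emph{ends}, and $\Omega$ is the set of ends. Fix $o\in V$. Every end contains exactly one ray starting at $o$, and the sets of ends whose ray from $o$ passes through a given vertex form a basis of the topology of $\Omega$.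

The group $\operatorname{Aut}(X)$ carries the topology of pointwise convergence on $V$. The stabilizers $G_v$ are compact and open in $G$, and so are the groups $G_{vw}=G_v\cap G_w$; an element of $G_{vw}$ fixes $[v,w]$ pointwise. Since $V$ is countable, $G$ is a countable union of cosets of $G_o$, so Haar measure is $\sigma$-finite. We write $|E|$ for the left Haar measure of $E\subset G$. If $H\le K$ are compact open subgroups, then $[K:H]$ is finite and $|K|=[K:H]\,|H|$; in particular
\begin{equation}\label{eq:orbit}
|G_w|=\#(G_ww')\,|G_{ww'}| .
\end{equation}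
The modular function is the homomorphism $\Delta\colon G\to(0,\infty)$ with $|Es|=\Delta(s)|E|$, and $G$ is \emph{unimodular} if $\Delta\equiv1$. On a tree this can be tested on edges.

\begin{lemma}\label{lem:unimod}
The following are equivalent: $G$ is unimodular; $|G_v|$ does not depend on $v$; $\#(G_vw)=\#(G_wv)$ for every edge $[v,w]$.
\end{lemma}

\begin{proof}
For $s\in G$ we have $|G_{sv}|=|sG_vs^{-1}|=\Delta(s)^{-1}|G_v|$. As $G$ is vertex-transitive, this gives the first equivalence. As $X$ is connected, $|G_v|$ is constant if and only if $|G_v|=|G_w|$ for every edge $[v,w]$, and by \eqref{eq:orbit} this means $\#(G_vw)=\#(G_wv)$.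
\end{proof}

When $G$ is unimodular we always normalize $|G_v|=1$ for all $v$. Then \eqref{eq:orbit} gives $\kappa(n)=\max\{|G_{ww'}|:d(w,w')=n\}$.

\begin{lemma}\label{lem:kappa}
\begin{enumerate}
\item[(a)] $\kappa(0)=1$, the numbers $1/\kappa(n)$ are integers, and $\kappa$ is non-increasing.
\item[(b)] If an open subgroup $H$ of $G$ fixes a ray pointwise, then $\kappa(n)\not\to0$.
\item[(c)] Let $G$ be unimodular and $v_1,v_2,v_1',v_2'\in V$. The set $\{y\in G: yv_1'=v_1,\ yv_2'=v_2\}$ is empty unless $d(v_1,v_2)=d(v_1',v_2')$, and its measure is at most $\kappa(d(v_1',v_2'))$.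
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $d(w,w')=n+1$ and $w''$ is the neighbor of $w'$ on $[w,w']$, then $G_{ww'}\subset G_{ww''}$, so $\#(G_ww')\ge\#(G_ww'')\ge1/\kappa(n)$.
(b) If $H$ fixes the ray $(x_n)$, then $H\subset G_{x_0x_n}$, so $\#(G_{x_0}x_n)\le[G_{x_0}:H]<\infty$ for all $n$.
(c) Elements of $G$ are isometries, and a nonempty set of this form is a left coset $y_0G_{v_1'v_2'}$.
\end{proof}

Part (c) is the only way in which unimodularity and $\kappa$ enter the proof of Theorem~\ref{thm:suff}. Without unimodularity it fails already for $v_1'=v_2'$, since $|G_{sv}|=\Delta(s)^{-1}|G_v|$ is then unbounded.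

\begin{lemma}\label{lem:spheres}
If $G_o$ is transitive on every sphere around $o$, then $G_o$ is transitive on $\Omega$.
\end{lemma}

\begin{proof}
Let $(x_n)$ and $(x_n')$ be rays from $o$. The sets $\{g\in G_o:gx_n=x_n'\}$ are nonempty, compact and decreasing in $n$. An element of their intersection maps the first ray to the second.
\end{proof}

\section{Necessary conditions}\label{sec:nec}

We prove Theorem~\ref{thm:nec}. The first step turns the inclusion $L^p*L^2\subset L^2$ into an inequality, which is then tested on indicator functions of cosets.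

\begin{lemma}\label{lem:bounded}
If $G$ is Kunze--Stein and $1<p<2$, there is $C<\infty$ with $\|f*g\|_2\le C\|f\|_p\|g\|_2$ for all $f,g\ge0$.
\end{lemma}

\begin{proof}
Otherwise there are $f_n,g_n\ge0$ with $\|f_n\|_p=\|g_n\|_2=2^{-n}$ and $\|f_n*g_n\|_2\ge n$. Then $f=\sum f_n\in L^p$, $g=\sum g_n\in L^2$ and $f*g\ge f_n*g_n$ for all $n$, so $f*g\notin L^2$.
\end{proof}

\subsection*{Unimodularity}
Let $G$ be Kunze--Stein, fix $1<p<2$, let $K=G_o$ with $|K|=1$, and let $s\in G$. Take $f=\mathbf 1_{Ks}$ and $g=\mathbf 1_{s^{-1}K}$. For $y=ks$ with $k\in K$, the condition $y^{-1}x\in s^{-1}K$ means $x\in K$. Hence $f*g=\Delta(s)\mathbf 1_K$, while $\|f\|_p=\Delta(s)^{1/p}$ and $\|g\|_2=1$. Lemma~\ref{lem:bounded} gives $\Delta(s)^{1-1/p}\le C$ for all $s\in G$. A bounded subgroup of the multiplicative group $(0,\infty)$ is trivial, so $\Delta\equiv1$.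

\subsection*{A hyperbolic element normalizing a compact open subgroup}
Let $G$ be unimodular with $\kappa(n)\not\to0$. By Lemma~\ref{lem:kappa}(a) the integers $1/\kappa(n)$ are non-decreasing and bounded, so there are $R\ge1$ and $\kappa_\infty>0$ with $\kappa(n)=\kappa_\infty$ for all $n\ge R$. Along a long geodesic whose stabilizer has measure $\kappa_\infty$, all subsegments of length $R$ have the same stabilizer, and an element carrying one subsegment to another normalizes it.

In detail, let $N$ be the number of $G$-orbits on geodesic paths $(v_0,\dots,v_R)$. It is finite because $G$ is vertex-transitive and finitely many such paths start at $o$. Choose a geodesic path $(x_0,\dots,x_{R+N})$ such that $H=G_{x_0x_{R+N}}$ has measure $\kappa(R+N)=\kappa_\infty$. For $0\le i\le N$ the group $G_{x_ix_{i+R}}$ contains $H$ and has measure at most $\kappa(R)=|H|$, so the index is $1$ and $G_{x_ix_{i+R}}=H$. Two of the $N+1$ paths $(x_i,\dots,x_{i+R})$ lie in one orbit: there are $i<j$ and $t\in G$ with $tx_{i+k}=x_{j+k}$ for $0\le k\le R$. Then $tHt^{-1}=G_{tx_i,\,tx_{i+R}}=H$.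

The segments $t^m[x_i,x_j]$, $m\in\mathbb Z$, form a bi-infinite path, since $tx_i=x_j$. At the junction $x_j$ the preceding vertex is $x_{j-1}$ and the following one is $tx_{i+1}=x_{j+1}$ (here $R\ge1$ is used), so the path does not backtrack there; the other junctions are translates of this one. The path is therefore a geodesic, and $t$ translates it by $j-i>0$. So $t$ is hyperbolic, which proves the second statement of Theorem~\ref{thm:nec}. Moreover $t^m\notin H$ for $m\ne0$, because $H$ fixes $x_i$.

\subsection*{A copy of $\mathbb Z$}
It remains to show that such a $G$ is not Kunze--Stein. The cosets $t^mH$, $m\in\mathbb Z$, are pairwise disjoint and multiply like the integers: if $y\in t^jH$, then $y^{-1}x\in t^kH$ if and only if $x\in yt^kH=t^{j+k}H$, because $t$ normalizes $H$. Thus $\mathbf 1_{t^jH}*\mathbf 1_{t^kH}=|H|\mathbf 1_{t^{j+k}H}$. For $J\ge1$ let $f_J=\sum_{k=0}^{J-1}\mathbf 1_{t^kH}$. Then $f_J*f_J=|H|\sum_mc_m\mathbf 1_{t^mH}$, where $c_m$ counts the pairs $0\le j,k<J$ with $j+k=m$. Fewer than $2J$ of the $c_m$ are nonzero and their sum is $J^2$, so $\sum c_m^2\ge J^4/(2J)$ by Cauchy--Schwarz.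 Hence
\[
\|f_J*f_J\|_2^2\ge\tfrac12|H|^3J^3,\qquad \|f_J\|_2^2=J|H|,\qquad\|f_J\|_p=(J|H|)^{1/p}.
\]
The ratio $\|f_J*f_J\|_2/(\|f_J\|_p\|f_J\|_2)$ is at least a constant times $J^{1-1/p}$, which is unbounded for $p>1$. By Lemma~\ref{lem:bounded}, $G$ is not Kunze--Stein. This completes the proof of Theorem~\ref{thm:nec}.

\section{The sufficient condition}\label{sec:suff}

In this section $G$ is unimodular, $|G_v|=1$ for all $v$, and $\sum\kappa(n)^{1/2}<\infty$. Since $\kappa\le1$, also $\sum\kappa(n)<\infty$, so $C_0$ is finite.

\subsection{Reduction to the tree}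

For functions $a,a'\ge0$ on $V$ put
\[
\varphi(y)=\sum_{v\in V}a(v)\,a'(y^{-1}v),\qquad y\in G .
\]
It measures how much of $a'$ the element $y$ carries onto $a$.

\begin{proposition}\label{prop:phi}
Let $a,a'\ge0$ be finitely supported with $\|a\|_{\ell^2(V)}=\|a'\|_{\ell^2(V)}=1$, and let $2<q<\infty$. Then $\|\varphi\|_{L^q(G)}\le C_q:=C_0^{2/q}(1-2^{-(1/2-1/q)})^{-2}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:suff} from Proposition~\ref{prop:phi}]
By scaling and monotone convergence, $\|\varphi\|_q\le C_q\|a\|\|a'\|$ for all $a,a'\ge0$ in $\ell^2(V)$. Let $1<p<2$, so that $q>2$, and let $f\in L^p(G)$, $g,h\in L^2(G)$. Define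
\[
a(v)^2=\int_{\{x:\,xo=v\}}|h(x)|^2dx,\qquad a'(v)^2=\int_{\{x:\,xo=v\}}|g(x)|^2dx ,
\]
so that $\|a\|=\|h\|_2$ and $\|a'\|=\|g\|_2$. Left multiplication by $y^{-1}$ maps $\{x:xo=v\}$ onto $\{x:xo=y^{-1}v\}$ and preserves measure. Cauchy--Schwarz on each set $\{x:xo=v\}$ gives
\[
\int_G|g(y^{-1}x)||h(x)|\,dx\le\sum_va(v)\Bigl(\int_{\{x:\,xo=v\}}|g(y^{-1}x)|^2dx\Bigr)^{1/2}=\varphi(y).
\]
By Tonelli's theorem and H\"older's inequality,
\[
\int_G(|f|*|g|)(x)\,|h(x)|\,dx\le\int_G|f|\varphi\le C_q\|f\|_p\|g\|_2\|h\|_2 .
\]
This holds for all $h\in L^2(G)$ and the measure is $\sigma$-finite, so $|f|*|g|\in L^2(G)$ with norm at most $C_q\|f\|_p\|g\|_2$. In particular $f*g$ is defined almost everywhere and satisfies the same bound. The case $p=1$ holds in every group.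
\end{proof}

For the rest of the section $a,a'$ are as in Proposition~\ref{prop:phi}, and $\mu(A)=\sum_{v\in A}a(v)^2$, $\mu'(A)=\sum_{v\in A}a'(v)^2$ are the associated probability measures on $V$. All sums below are finite. Each function of $y$ that occurs depends only on the values of $y$ and $y^{-1}$ at finitely many vertices, so it is locally constant and measurable. We use Cauchy--Schwarz in the following form: for $A,A'\subset V$ and $y\in G$,
\begin{equation}\label{eq:CS}
\sum_{v\in A,\ y^{-1}v\in A'}a(v)a'(y^{-1}v)\le\mu(A)^{1/2}\mu'(A')^{1/2}.
\end{equation}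
In particular $\|\varphi\|_\infty\le1$, so a uniform bound for $\|\varphi\|_2$ would suffice. The next two cases show when such a bound holds and what to do when it does not.

\subsection{Segments and spheres}\label{sub:model}

Expanding the square and using Lemma~\ref{lem:kappa}(c), we obtain for any finitely supported $a,a'\ge0$
\begin{equation}\label{eq:expand}
\|\varphi\|_2^2\le\sum_{h\ge0}\kappa(h)A_hA'_h,
\end{equation}
where $A_h=\sum a(v_1)a(v_2)$ over ordered pairs with $d(v_1,v_2)=h$, and $A_h'$ is defined in the same way from $a'$.

\begin{lemma}\label{lem:segment}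
Let $P,P'$ be geodesic segments and $\alpha,\alpha'\ge0$ functions on $P,P'$. Then
\[
\int_G\Bigl(\sum_{z\in P,\ z'\in P'}\alpha(z)\alpha'(z')\mathbf 1[yz'=z]\Bigr)^2dy\le\Bigl(1+4\sum_{h\ge1}\kappa(h)\Bigr)\|\alpha\|^2\|\alpha'\|^2 .
\]
\end{lemma}

\begin{proof}
The function in parentheses is the function $\varphi$ of the pair $(\alpha,\alpha')$, so \eqref{eq:expand} applies. We have $A_0=\|\alpha\|^2$. For $h\ge1$ a vertex of $P$ has at most two vertices of $P$ at distance $h$, so $\alpha(z_1)\alpha(z_2)\le\frac12(\alpha(z_1)^2+\alpha(z_2)^2)$ gives $A_h\le2\|\alpha\|^2$. The same bounds hold for $A'_h$.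
\end{proof}

On segments, then, the $L^2$ bound holds as soon as $\sum\kappa(h)<\infty$. On spheres it fails even for $G=\operatorname{Aut}(X)$. Let $S_n$ be the sphere of radius $n$ around $o$ and $a=a'=(\#S_n)^{-1/2}\mathbf 1_{S_n}$. A vertex of $S_n$ has $(r-2)(r-1)^{j-1}$ vertices of $S_n$ at distance $2j$ for $1\le j<n$, so $A_{2j}=A'_{2j}=(r-2)(r-1)^{j-1}$. The group $\operatorname{Aut}(X)$ is transitive on pairs at a given distance, so \eqref{eq:expand} is an equality with $\kappa(2j)=1/(r(r-1)^{2j-1})$, and
\[
\|\varphi\|_2^2\ge(n-1)\frac{(r-2)^2}{r(r-1)}\to\infty .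
\]
For a smaller group $\kappa$ may decay much more slowly, and \eqref{eq:expand} becomes useless. We shall instead cut $\varphi$ into pieces that are bounded in $L^2$ and geometrically small in $L^\infty$.

Root $X$ at $o$. The words \emph{above}, \emph{below}, \emph{child} and \emph{descending} refer to this root, and $T(v)=\{u\in V:v\in[o,u]\}$ is the cone below $v$. Cones are the natural sets to use in \eqref{eq:CS}, but $y$ does not respect them: it carries the tree rooted at $o$ to the tree rooted at $yo$. The two rooted structures agree away from $[o,yo]$. So, given $y\in G$ and $v\in V$, let $c$ be the vertex of $[o,yo]$ nearest to $v$; it is the common vertex of $[o,yo]$, $[o,v]$ and $[yo,v]$. Put $v'=y^{-1}v$ and $c'=y^{-1}c$. Applying $y^{-1}$ to $c\in[o,yo]\cap[yo,v]$, we get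
\begin{equation}\label{eq:median}
c\in[o,yo]\cap[o,v],\qquad c'\in[o,y^{-1}o]\cap[o,v'] .
\end{equation}
Thus $y$ maps the descending segment $[c',v']$ onto the descending segment $[c,v]$, and $v\in T(c)$, $v'\in T(c')$.

Return to the spheres, now with any unimodular $G$. Let $\varphi_{ij}(y)$ be the part of the sum $\varphi(y)$ over those $v$ with $d(o,c)=i$ and $d(o,c')=j$. By \eqref{eq:median}, $c$ and $c'$ are determined by $y,i,j$, so by \eqref{eq:CS}
\[
\varphi_{ij}(y)^2\le\sum_{d(o,c)=i,\ d(o,c')=j}\mathbf 1[yc'=c]\,\mu(T(c))\,\mu'(T(c')),
\]
and $\varphi_{ij}(y)^2$ is in fact bounded by a single term. A cone at depth $i\ge1$ has mass at most $1/(r(r-1)^{i-1})\le2^{-i}$, so $\|\varphi_{ij}\|_\infty\le2^{-(i+j)/2}$. The cones at a fixed depth are disjoint and $|\{y:yc'=c\}|=1$, so $\|\varphi_{ij}\|_2\le1$. For $q>2$ these bounds give $\|\varphi_{ij}\|_q\le2^{-(i+j)(1/2-1/q)}$, which is summable uniformly in $n$.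

This argument used that the mass of a cone decays geometrically with its depth. In general we must sort $c$ by the mass of $T(c)$ itself. Then $c$ is no longer determined by $y$; it ranges over a segment along which the mass stays almost constant, and there the decay of $\kappa$ takes over.

\subsection{Heavy paths}

For $k\ge0$ let
\[
\Lambda_k(\mu)=\{v\in V:2^{-k-1}<\mu(T(v))\le2^{-k}\},
\]
and define $\Lambda_k(\mu')$ in the same way. These sets are finite, because $\mu(T(v))>0$ forces $v\in[o,u]$ for some $u$ in the support of $a$. By a \emph{component} of $\Lambda_k(\mu)$ we mean a connected component of the subgraph it spans.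

\begin{lemma}\label{lem:heavy}
Every component $P$ of $\Lambda_k(\mu)$ is a descending geodesic segment. If $\operatorname{top}P$ denotes its highest vertex and $m(P)=\mu(T(\operatorname{top}P))$, then
\begin{equation}\label{eq:tops}
m(P)\le2^{-k},\qquad\sum_Pm(P)\le1,
\end{equation}
the sum being over the components of $\Lambda_k(\mu)$. For every $u\in V$, the set $[o,u]\cap\Lambda_k(\mu)$ lies in one component. The same holds for $\mu'$, with $m'(P')=\mu'(T(\operatorname{top}P'))$.
\end{lemma}

\begin{proof}
A vertex $v\in\Lambda_k(\mu)$ has at most one child in $\Lambda_k(\mu)$, since two such children would have disjoint cones in $T(v)$ of total mass greater than $2^{-k}$. A finite connected set of vertices has a unique highest vertex, so it is a descending segment if no vertex has two children in it. The mass $\mu(T(v))$ is non-increasing along descending paths; so if $u_1$ is above $u_2$ and both lie in $\Lambda_k(\mu)$, then $[u_1,u_2]\subset\Lambda_k(\mu)$. This gives the last statement. It also shows that of the tops of two distinct components neither is above the other, so their cones are disjoint,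 and \eqref{eq:tops} follows.
\end{proof}

Say that $v$ \emph{contributes} to $\varphi(y)$ if $a(v)a'(y^{-1}v)>0$. Then $\mu(T(c))\ge a(v)^2>0$ and $\mu'(T(c'))\ge a'(v')^2>0$, so there are unique $k,l\ge0$ with $c\in\Lambda_k(\mu)$ and $c'\in\Lambda_l(\mu')$. For components $P$ of $\Lambda_k(\mu)$ and $P'$ of $\Lambda_l(\mu')$, let $\Phi_{PP'}(y)$ be the sum of $a(v)a'(y^{-1}v)$ over the contributing $v$ with $c\in P$ and $c'\in P'$. Let $\varphi_{kl}=\sum_{P,P'}\Phi_{PP'}$, so that $\varphi=\sum_{k,l}\varphi_{kl}$. For fixed $y,k,l$, all points $c$ lie in $[o,yo]\cap\Lambda_k(\mu)$ and all points $c'$ lie in $[o,y^{-1}o]\cap\Lambda_l(\mu')$, by \eqref{eq:median}. By Lemma~\ref{lem:heavy}, at most one $\Phi_{PP'}(y)$ is nonzero, and therefore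
\begin{equation}\label{eq:orth}
\varphi_{kl}^2=\sum_{P,P'}\Phi_{PP'}^2,\qquad \varphi_{kl}=\max_{P,P'}\Phi_{PP'} .
\end{equation}

\begin{lemma}\label{lem:pair}
For all components $P$ of $\Lambda_k(\mu)$ and $P'$ of $\Lambda_l(\mu')$,
\[
\|\Phi_{PP'}\|_2\le C_0\,m(P)^{1/2}m'(P')^{1/2}.
\]
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:phi} from Lemma~\ref{lem:pair}]
If $v$ contributes to $\Phi_{PP'}(y)$, then $v\in T(c)\subset T(\operatorname{top}P)$ and $v'\in T(\operatorname{top}P')$. By \eqref{eq:CS}, \eqref{eq:tops} and \eqref{eq:orth}, $\|\varphi_{kl}\|_\infty\le2^{-(k+l)/2}$. By \eqref{eq:orth}, Lemma~\ref{lem:pair} and \eqref{eq:tops}, $\|\varphi_{kl}\|_2^2\le C_0^2\sum_Pm(P)\sum_{P'}m'(P')\le C_0^2$. Since $\varphi_{kl}^q\le\|\varphi_{kl}\|_\infty^{q-2}\varphi_{kl}^2$,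
\[
\|\varphi_{kl}\|_q\le\|\varphi_{kl}\|_\infty^{1-2/q}\|\varphi_{kl}\|_2^{2/q}\le C_0^{2/q}\,2^{-(k+l)(1/2-1/q)} .
\]
Summing the two geometric series over $k,l\ge0$, which converge because $q>2$, gives $\|\varphi\|_q\le C_q$.
\end{proof}

\subsection{The $L^2$ bound for a pair of paths}

We prove Lemma~\ref{lem:pair}. To apply Lemma~\ref{lem:segment} we must move the mass of $T(\operatorname{top}P)$ onto $P$. Weighting $z\in P$ by $\mu(T(z))$ would count the same mass once for each vertex of $P$, so we assign each vertex to the point where its geodesic from $o$ leaves $P$. For $z\in P$ let $z^+$ be its child in $P$, if $z$ is not the lowest vertex of $P$, and let $E(z)=T(z)\setminus T(z^+)$, with $T(z^+)=\emptyset$ if $z^+$ does not exist. A vertex $v\in T(\operatorname{top}P)$ lies in $E(z)$ exactly when $z$ is the last vertex of $P$ on $[o,v]$, so the sets $E(z)$ partition $T(\operatorname{top}P)$. Define $z'^+$ and $E'(z')$ for $z'\in P'$ in the same way. Then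
\begin{equation}\label{eq:exit}
\sum_{z\in P}\mu(E(z))=m(P),\qquad\sum_{z'\in P'}\mu'(E'(z'))=m'(P').
\end{equation}

Let $v$ contribute to $\Phi_{PP'}(y)$, with $v\in E(z)$ and $v'\in E'(z')$. Since $c\in P\cap[o,v]$ and $z$ is the last vertex of $P$ on $[o,v]$, we have $z\in[c,v]$. Likewise $z'\in[c',v']$, so $yz'\in[c,v]$. The two exit points $z$ and $yz'$ lie on one segment, and with $n=d(z,yz')$ exactly one of the following holds:
\begin{itemize}
\item[(A)] $yz'=z$;
\item[(B)] $n\ge1$ and $yz'\in[c,z]$ (Figure~\ref{fig:B});
\item[(C)] $n\ge1$ and $z\in[c,yz']$.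
\end{itemize}
Accordingly $\Phi_{PP'}=\Phi^A+\sum_{n\ge1}(\Phi^B_n+\Phi^C_n)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (-4,0)--(4,0);
\draw (0,0)--(0,-3.8);
\draw[very thick] (-2.6,-0.1)--(-0.1,-0.1)--(-0.1,-2.6)--(-1.4,-3.3);
\draw[very thick,dashed] (2.6,-0.1)--(0.1,-0.1)--(0.1,-1.2)--(1.4,-1.9);
\foreach \x/\y in {-4/0,4/0,0/0,0/-1.2,0/-2.6,0/-3.8} \fill (\x,\y) circle (2pt);
\node[above] at (-4,0) {$o$};
\node[above] at (4,0) {$yo$};
\node[above] at (0,0) {$c$};
\node[left] at (-0.15,-1.2) {$yz'$};
\node[right] at (0.05,-2.6) {$z$};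
\node[right] at (0.05,-3.8) {$v$};
\node[below] at (-2.2,-0.1) {$P$};
\node[below] at (2.2,-0.1) {$yP'$};
\end{tikzpicture}
\caption{Case (B). The path $P$ (thick) descends from the root $o$, the path $yP'$ (dashed) descends from the root $yo$, and both pass through the point $c$ of $[o,yo]$ nearest to $v$. On the way from $c$ to $v$, the path $yP'$ leaves at $yz'$ and the path $P$ leaves $n\ge1$ steps later at $z$. The point $yz'$ is the lowest point of $P\cap yP'$, so it is determined by $y$.}
\label{fig:B}
\end{figure}

\emph{Case (A).} Put $\alpha(z)=\mu(E(z))^{1/2}$ and $\alpha'(z')=\mu'(E'(z'))^{1/2}$. Grouping the vertices $v$ by the pair $(z,z')$ and applying \eqref{eq:CS} to each group, we get $\Phi^A(y)\le\sum_{z,z'}\alpha(z)\alpha'(z')\mathbf 1[yz'=z]$. By Lemma~\ref{lem:segment} and \eqref{eq:exit},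
\[
\|\Phi^A\|_2^2\le\Bigl(1+4\sum_{h\ge1}\kappa(h)\Bigr)m(P)\,m'(P').
\]

\emph{Case (B).} Fix $n\ge1$. The sum over $n$ has up to $\#P-1$ terms, so we need a bound that is summable in $n$. It comes from the fact that $y$ must carry a segment of length $n$ to a prescribed segment of $P$. Since $c,z\in P$, the segment $[c,z]$ is a descending part of $P$, so $yz'=z^{(n)}$, the vertex of $P$ lying $n$ steps above $z$. Put $u=y^{-1}z$. From $z\in[yz',v]$ we get $u\in[z',v']$. This segment is descending, so $u$ lies $n$ steps below $z'$ and $v'\in T(u)$. Since $v'\notin T(z'^+)$, also $u\notin T(z'^+)$. Let $U_n(z')$ be the set of vertices $n$ steps below $z'$ and not in $T(z'^+)$. As $n\ge1$, such a vertex lies below a child of $z'$ other than $z'^+$, so the cones $T(u)$, $u\in U_n(z')$, are disjoint subsets of $E'(z')$. Grouping the vertices $v$ by the triple $(z,z',u)$ and applying \eqref{eq:CS}, we get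
\begin{equation}\label{eq:B}
\Phi^B_n(y)\le\sum_{z,\,z',\,u}\mathbf 1[yz'=z^{(n)},\ yu=z]\;\mu(E(z))^{1/2}\mu'(T(u))^{1/2},
\end{equation}
the sum being over $z\in P$ with $z^{(n)}\in P$ defined, $z'\in P'$ and $u\in U_n(z')$.

The sets $U_n(z')$ can be exponentially large, so squaring \eqref{eq:B} could produce many cross terms. There are none: \emph{for each $y$ at most one indicator in \eqref{eq:B} equals $1$.} Suppose that $yz'=z^{(n)}$ and $yu=z$, and put $x=z^{(n)}\in P\cap yP'$. Since $n\ge1$, the child $x^+$ of $x$ in $P$ exists and is the neighbor of $x$ on $[x,z]$. Hence $y^{-1}x^+$ is the neighbor of $z'$ on $[z',u]$, that is, the child of $z'$ whose cone contains $u$. It differs from $z'^+$, so it is not in $P'$, and $x^+\notin yP'$. Now $P\cap yP'$ is an intersection of two geodesic segments, hence a subsegment of $P$; it contains $x$ but not $x^+$, so $x$ is its lowest vertex. Thus $y$ determines $x$, and then $z$ (the vertex of $P$ lying $n$ steps below $x$), $z'=y^{-1}x$ and $u=y^{-1}z$.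

We may therefore square \eqref{eq:B} term by term. Since $d(z',u)=n$, Lemma~\ref{lem:kappa}(c) and \eqref{eq:exit} give
\[
\|\Phi^B_n\|_2^2\le\kappa(n)\sum_z\mu(E(z))\sum_{z'}\sum_{u\in U_n(z')}\mu'(T(u))\le\kappa(n)\,m(P)\,m'(P').
\]

\emph{Case (C).} This is case (B) with $(P,\mu,y)$ and $(P',\mu',y^{-1})$ exchanged. Now $y^{-1}z\in[c',z']\subset P'$ is the vertex $z'^{(n)}$ of $P'$ lying $n$ steps above $z'$, and $u=yz'\in[z,v]$ lies $n$ steps below $z$, outside $T(z^+)$, with $v\in T(u)$. The analogue of \eqref{eq:B} has the terms $\mathbf 1[yz'^{(n)}=z,\ yz'=u]\,\mu(T(u))^{1/2}\mu'(E'(z'))^{1/2}$. At most one indicator equals $1$, because $z'^{(n)}$ is the lowest vertex of $P'\cap y^{-1}P$, and each indicator has integral at most $\kappa(n)$ by Lemma~\ref{lem:kappa}(c). Hence $\|\Phi^C_n\|_2^2\le\kappa(n)m(P)m'(P')$.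

The triangle inequality in $L^2(G)$ adds the three bounds to $C_0\,m(P)^{1/2}m'(P')^{1/2}$. This last step is the only place where $\sum\kappa(n)^{1/2}<\infty$ is needed rather than $\sum\kappa(n)<\infty$. Lemma~\ref{lem:pair}, and with it Theorem~\ref{thm:suff}, is proved.

\section{Independence and the groups $U(F)$}\label{sec:indep}

To compute $\kappa$ we factor orbit sizes along a geodesic path $(x_0,\dots,x_n)$. The chain $G_{x_0}\supset G_{x_0x_1}\supset\dots\supset G_{x_0x_n}$ gives
\begin{equation}\label{eq:chain}
\#(G_{x_0}x_n)=\#(G_{x_0}x_1)\prod_{k=1}^{n-1}\#(G_{x_0x_k}x_{k+1}).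
\end{equation}
The $k$-th factor depends on the whole path up to $x_{k+1}$. Independence makes it local.

\subsection{The independence property}

Removing an edge $e$ splits $X$ into two \emph{half-trees}, and an automorphism fixing both endpoints of $e$ preserves each of them. The group $G$ has the (Tits) \emph{independence property} if for every edge $e$ and every $g\in G$ fixing both endpoints of $e$, the automorphism equal to $g$ on one half-tree and to the identity on the other is in $G$. If this holds for one half-tree, with resulting element $g_1$, then it holds for the other, with $gg_1^{-1}$.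

\begin{lemma}\label{lem:product}
Let $G$ have the independence property. For every geodesic path $(x_0,\dots,x_n)$,
\[
\#(G_{x_0}x_n)=\#(G_{x_0}x_1)\prod_{k=1}^{n-1}R_k,\qquad R_k=\#(G_{x_{k-1}x_k}x_{k+1}).
\]
\end{lemma}

\begin{proof}
We have $G_{x_0x_k}\subset G_{x_{k-1}x_k}$. Conversely, given $g\in G_{x_{k-1}x_k}$, let $g_1\in G$ equal $g$ on the half-tree of $X\setminus[x_{k-1},x_k]$ containing $x_k$ and the identity on the other. Then $g_1\in G_{x_0x_k}$ and $g_1x_{k+1}=gx_{k+1}$. So the two groups have the same orbit of $x_{k+1}$, and \eqref{eq:chain} applies.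
\end{proof}

\begin{theorem}\label{thm:indep}
Let $G$ have the independence property. Then $G$ is a Kunze--Stein group if and only if $G$ is unimodular and $\kappa(n)\to0$.
\end{theorem}

\begin{proof}
Necessity is Theorem~\ref{thm:nec}. Conversely, let $G$ be unimodular and choose $m\ge1$ with $\kappa(m+1)<1/r$. For a geodesic path with $m+1$ edges the product in Lemma~\ref{lem:product} exceeds $r$ while its first factor is at most $r$, so one of $R_1,\dots,R_m$ is at least $2$. As $R_k$ depends only on $x_{k-1},x_k,x_{k+1}$, any $m$ consecutive factors $R_{s+1},\dots,R_{s+m}$ of a longer path are the factors of the subpath $(x_s,\dots,x_{s+m+1})$, so one of them is at least $2$. Hence $\kappa(n)\le2^{-\lfloor(n-1)/m\rfloor}$, and Theorem~\ref{thm:suff} applies.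
\end{proof}

\begin{example}\label{ex:oriented}
Unimodularity cannot be omitted from Theorems~\ref{thm:suff} and~\ref{thm:indep}. Let $r=5$, orient the edges so that every vertex has two incoming and three outgoing edges, and let $G$ be the closed group of orientation-preserving automorphisms. A bijection from the edges at $v$ to the edges at $v'$ that respects incoming and outgoing edges extends, sphere by sphere, to an element of $G$. So $G$ is vertex-transitive; it has the independence property; and $R_k$ is the number of edges at $x_k$, other than $[x_{k-1},x_k]$, of the same type as $[x_k,x_{k+1}]$. Thus $R_k=1$ only if both edges are incoming at $x_k$. Then $[x_k,x_{k+1}]$ is outgoing at $x_{k+1}$, so $R_{k+1}\ge2$. As $\#(G_{x_0}x_1)\ge2$, we get $\kappa(n)\le2^{-\lfloor n/2\rfloor}$. But for an edge oriented from $v$ to $w$ we have $\#(G_vw)=3$ and $\#(G_wv)=2$, so $G$ is not unimodular (Lemma~\ref{lem:unimod}) and not Kunze--Stein (Theorem~\ref{thm:nec}).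
\end{example}

\subsection{Burger--Mozes groups}

Color the edges of $X$ with $1,\dots,r$ so that at every vertex each color occurs exactly once; such a coloring is built sphere by sphere from $o$. For $g\in\operatorname{Aut}(X)$ and $v\in V$, the \emph{local action} $\sigma(g,v)\in\operatorname{Sym}(r)$ is defined by $\operatorname{col}(ge)=\sigma(g,v)\operatorname{col}(e)$ for the edges $e$ at $v$. It satisfies $\sigma(gh,v)=\sigma(g,hv)\sigma(h,v)$. For a subgroup $F\le\operatorname{Sym}(r)$ put
\[
U(F)=\{g\in\operatorname{Aut}(X):\sigma(g,v)\in F\text{ for all }v\in V\}.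
\]
This is a subgroup by the displayed identity for $\sigma$, and it is closed because $\sigma(g,v)$ depends only on the values of $g$ at $v$ and its neighbors. Let $F_i$ be the stabilizer of $i$ in $F$. Recall that $F$ is \emph{2-transitive} if it is transitive on ordered pairs of distinct colors; equivalently, $F$ is transitive and $F_i$ is transitive on the colors other than $i$.

\begin{lemma}\label{lem:UF}
The group $G=U(F)$ is vertex-transitive, unimodular and has the independence property. For a geodesic path $(x_0,\dots,x_n)$ in which $[x_{k-1},x_k]$ has color $c_k$,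
\begin{equation}\label{eq:UF}
\#(G_{x_0}x_n)=\#(Fc_1)\prod_{k=1}^{n-1}\#(F_{c_k}c_{k+1}).
\end{equation}
\end{lemma}

\begin{proof}
Geodesic paths from a vertex $v$ correspond to words $(b_1,\dots,b_n)$ of colors with $b_k\ne b_{k+1}$. Given $v,v'\in V$ and $\tau\in F$, send the endpoint of the path from $v$ with colors $(b_1,\dots,b_n)$ to the endpoint of the path from $v'$ with colors $(\tau b_1,\dots,\tau b_n)$. This is an automorphism $g$ with $gv=v'$ that maps edges of color $b$ to edges of color $\tau b$, so $\sigma(g,\cdot)\equiv\tau$ and $g\in G$. Taking $\tau=1$ gives vertex-transitivity. Taking $v=v'$ shows that $\{\sigma(g,v):g\in G_v\}=F$. An element $g\in G_v$ fixes the edge of color $i$ at $v$ if and only if $\sigma(g,v)\in F_i$. Hence $\#(G_vw)=\#(Fi)=\#(G_wv)$ for an edge $[v,w]$ of color $i$, so $G$ is unimodular by Lemma~\ref{lem:unimod}, and $R_k=\#(F_{c_k}c_{k+1})$. If $g\in G$ fixes both endpoints of $e$ and $g_1$ equals $g$ on one half-tree and the identity on the other, then $\sigma(g_1,u)=\sigma(g,u)$ on the first half-tree and $\sigma(g_1,u)=1$ on the second, so $g_1\in G$. Now \eqref{eq:UF}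 is Lemma~\ref{lem:product}.
\end{proof}

\begin{example}\label{ex:matching}
Let $F\cong\operatorname{Sym}(r-1)$ be the stabilizer of the color $r$ in $\operatorname{Sym}(r)$. Then $U(F)$ is the group preserving the set $M$ of edges of color $r$. The factor $\#(F_{c_k}c_{k+1})$ is $1$ if $c_{k+1}=r$, it is $r-1$ if $c_k=r$, and it is $r-2$ otherwise; the factor $\#(Fc_1)$ is $1$ if $c_1=r$ and $r-1$ otherwise. For $r\ge4$ a factor is $1$ only at a step along $M$, and two consecutive edges are never both in $M$, so $\kappa(n)\le2^{-\lfloor n/2\rfloor}$. For $r=3$ the edges outside $M$ form disjoint lines colored $1,2,1,2,\dots$, along which $\#(G_{x_0}x_n)=2$ for all $n\ge1$. As for ends, the group preserves the pattern of $M$-edges along a ray, and every open set of ends contains too many patterns to be one orbit.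
\end{example}

The general case follows the same lines.

\begin{theorem}\label{thm:UF}
The group $U(F)$ is a Kunze--Stein group if and only if $F_i\ne F_j$ for all $i\ne j$. It has an open orbit on $\Omega$ if and only if $F$ is 2-transitive.
\end{theorem}

\begin{proof}
Let $G=U(F)$. Suppose that the $F_i$ are pairwise distinct. A factor $\#(F_{c_k}c_{k+1})$ equals $1$ exactly when $F_{c_k}\subset F_{c_{k+1}}$, and the inclusion is strict because $c_k\ne c_{k+1}$. A run of $s$ consecutive factors equal to $1$ gives a strictly increasing chain of $s+1$ groups among $F_1,\dots,F_r$, so $s\le r-1$. Hence $\kappa(n)\le2^{-\lfloor(n-1)/r\rfloor}$, and $G$ is Kunze--Stein by Lemma~\ref{lem:UF} and Theorem~\ref{thm:suff}. If $F_i=F_j$ with $i\ne j$, then along a path colored $i,j,i,j,\dots$ all factors after the first are $1$. So $\kappa(n)\ge1/r$ for all $n$, and $G$ is not Kunze--Stein by Theorem~\ref{thm:nec}.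

If $F$ is 2-transitive, \eqref{eq:UF} gives $\#(G_{x_0}x_n)=r(r-1)^{n-1}$, the size of the sphere. By Lemma~\ref{lem:spheres}, $\Omega$ itself is an orbit.

Let $F$ not be 2-transitive. We attach to each end an invariant that is constant on $G$-orbits but not on any nonempty open set. The \emph{type} of a ray $(x_k)$ with colors $(c_k)$ is the sequence $(\theta_k)_{k\ge1}$, where $\theta_k$ is the $F$-orbit of the pair $(c_k,c_{k+1})$. The edges of colors $c_k$ and $c_{k+1}$ meet at $x_k$, so $g\in G$ changes the pair by $\sigma(g,x_k)\in F$, and $(gx_k)$ has the same type as $(x_k)$. Call two types \emph{tail equivalent} if they agree from some point on, up to a shift. Equivalent rays have tail equivalent types, so all rays representing ends of one $G$-orbit have types in one tail class. A tail class is countable: a member is determined by a finite initial word and a tail of a fixed member. An open orbit would contain all ends whose ray from $o$ passes through some vertex $x\ne o$. It therefore suffices to show that the rays from $o$ through $x$ have uncountably many types.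

Call a color $c$ \emph{branching} if $F_c$ has at least two orbits on the other colors. At most one color is not branching. Indeed, let $F_c$ be transitive on the other colors. If $F$ moved $c$, then $F$ would be transitive, hence 2-transitive. So every non-branching color is fixed by $F$. Moreover $F=F_c$ is transitive on the other $r-1\ge2$ colors, so it fixes none of them, and they are all branching. For each branching $c$ choose colors $c^0,c^1\ne c$ in different $F_c$-orbits; then $(c,c^0)$ and $(c,c^1)$ lie in different $F$-orbits. For a non-branching $c$ choose any $c^*\ne c$. Given a sequence $\varepsilon\in\{0,1\}^{\mathbb N}$, extend $[o,x]$ to a ray as follows: after a branching color $c$ use $c^{\eta}$, where $\eta$ is the first unused term of $\varepsilon$, and after a non-branching $c$ use $c^*$. Consecutive colors differ, so at least every second step is branching and every term of $\varepsilon$ is used. Two different sequences give rays with the same colors up to the step that uses their first differing term, and at that step the types differ. So there are uncountably many types.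
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $r\ge4$ and let $F$ be as in Example~\ref{ex:matching}. It fixes $r$, so it is not 2-transitive. The stabilizers are pairwise distinct: $F_r=F$ moves every $i<r$, and for distinct $i,j<r$ there is a third color $k<r$, since $r-1\ge3$, so that the transposition of $j$ and $k$ lies in $F_i\setminus F_j$. By Lemma~\ref{lem:UF} and Theorem~\ref{thm:UF}, $U(F)$ is closed, vertex-transitive, Kunze--Stein and without open orbits on $\Omega$.
\end{proof}

\begin{remark}
There are also edge-transitive counterexamples. If $F$ is transitive, then $G_v$ is transitive on the edges at $v$, so $U(F)$ is edge-transitive. If moreover $F$ is not 2-transitive and each $F_i$ fixes only $i$, then the $F_i$ are distinct and Theorem~\ref{thm:UF} applies. An example with $r=5$ is the dihedral group of order $10$ acting on the vertices of a pentagon: each $F_i$ is generated by a reflection with one fixed vertex, and $10$ is less than the number $20$ of ordered pairs.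
\end{remark}

\section{The tree of degree three}\label{sec:three}

We prove Theorem~\ref{thm:three}. In degree three a geodesic has only two continuations at each step, so a group that fixes the geodesic and is not transitive on the continuations fixes both. This leaves no room between transitivity on spheres and bounded orbits.

Let $r=3$ and let $G$ be Kunze--Stein. By Theorem~\ref{thm:nec} and Lemma~\ref{lem:kappa}(b), $G$ is unimodular and
\begin{equation}\label{eq:noray}
\text{no open subgroup of $G$ fixes a ray pointwise.}
\end{equation}
Let $L_v$ be the permutation group induced by $G_v$ on the three edges at $v$. By vertex-transitivity the permutation groups $L_v$ are all isomorphic. A subgroup of $\operatorname{Sym}(3)$ is trivial, generated by a transposition, or transitive.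

\emph{$L_v$ is not trivial.} Otherwise $G_v\subset G_w$ for every edge $[v,w]$, so $G_v$ fixes every vertex, contrary to \eqref{eq:noray}.

\emph{$L_v$ is not generated by a transposition.} Otherwise each $v$ has exactly one edge $s(v)$ fixed by $G_v$, called \emph{special for $v$}, and $gs(v)=s(gv)$ for $g\in G$. The other two edges at $v$ are swapped by some element of $G_v$, and an element of $G_v$ fixing one of them fixes both. Suppose first that an edge $[x_0,x_1]$ is special for neither endpoint. Let $[x_1,x_2]$ be the second edge at $x_1$ that is not special for $x_1$, and take $g\in G_{x_1}$ with $gx_0=x_2$. Then $s(x_2)=gs(x_0)\ne g[x_0,x_1]=[x_2,x_1]$, so $[x_1,x_2]$ is special for neither endpoint. Also $G_{x_0x_1}$ fixes $x_2$, so $G_{x_0x_1}\subset G_{x_1x_2}$. Repeating this step produces a ray $(x_k)$ fixed by $G_{x_0x_1}$, contrary to \eqref{eq:noray}. Hence every edge is special for at least one endpoint. Take an edge $[v,w]$ that is not special for $v$; it is special for $w$. Then $\#(G_vw)=2$ and $\#(G_wv)=1$, so $G$ is not unimodular by Lemma~\ref{lem:unimod}, a contradiction.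

\emph{So $L_v$ is transitive,} that is, $G_v$ is transitive on the sphere of radius $1$ around $v$. Suppose that $G_v$ is not transitive on all spheres around $v$. Then there is $n\ge1$ such that $G_v$ is transitive on the sphere of radius $n$ but not on that of radius $n+1$, and by vertex-transitivity the same $n$ works for all $v$. Let $(x_0,\dots,x_n)$ be any geodesic path and let $u_1,u_2$ be the neighbors of $x_n$ other than $x_{n-1}$. Every vertex at distance $n+1$ from $x_0$ can be moved into $\{u_1,u_2\}$ by an element of $G_{x_0}$ that carries its predecessor to $x_n$. If an element of $G_{x_0x_n}$ swapped $u_1$ and $u_2$, then $G_{x_0}$ would be transitive on the sphere of radius $n+1$. So $G_{x_0x_n}$ fixes $u_1$ and $u_2$. Now let $(x_k)_{k\ge0}$ be a ray. Applying this to the paths $(x_k,\dots,x_{k+n})$ gives $G_{x_kx_{k+n}}\subset G_{x_{k+1}x_{k+n+1}}$ for all $k$, so $G_{x_0x_n}$ fixes the ray, contrary to \eqref{eq:noray}.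

Thus $G_v$ is transitive on all spheres around $v$, and by Lemma~\ref{lem:spheres} it is transitive on $\Omega$. This proves Theorem~\ref{thm:three}.

\begin{thebibliography}{1}

\bibitem{AKS}
\emph{Amenability and Kunze--Stein property for groups acting on a tree},
\texttt{https://www.projecteuclid.org/download/djvu\_1/euclid.pjm/1102688299}.

\end{thebibliography}
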